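
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}{Proposition}
\newtheorem*{conjecture}{Conjecture (Kav\v{c}i\'c)}
\theoremstyle{remark}
\newtheorem{remark}{Remark}

\title{Iterative Information Maximization for Finite-State Channels Can Alternate Forever}


\begin{abstract}
For a finite-state channel driven by a Markov input of fixed order, a natural iteration alternately measures, under the current input, a reward for every trellis transition and replaces the input by the Markov chain that maximizes entropy plus average reward. Kav\v{c}i\'c conjectured that this iteration increases the information rate and converges at least to a local maximum. We show that both statements are false. For an explicit deterministic channel with memory one there is an open set of starting points, containing the independent uniform input, from which the iterates alternate between two disjoint compact sets, and at every second step the information rate drops from more than $5$ nats to less than $0.001$ nats. The same kind of failure occurs for every input order $L\ge1$;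 the iteration has genuine $2$-cycles, and the failure survives small noise, including additive white Gaussian noise.
\end{abstract}

\section{The iteration and the conjecture}

\subsection{Channel, trellis, information rate}

Inputs $X_t$ take values in a finite alphabet $\mathcal X$. The channel has memory $M$: given the inputs, the outputs $Y_t$ are conditionally independent, and the law of $Y_t$ depends only on $(X_{t-M},\dots,X_t)$, through a fixed density or probability mass function with respect to a fixed reference measure. An intersymbol-interference channel with additive white Gaussian noise is an example. The input is a stationary Markov process of order $L\ge M$. Its \emph{trellis state} is $S_t=(X_{t-L+1},\dots,X_t)$. Let $A(i,j)=1$ if state $j$ can follow state $i$, and $A(i,j)=0$ otherwise; this is the shift structure, possibly restricted by an input constraint, and $A$ is assumed irreducible and aperiodic. A pair with $A(i,j)=1$ is an \emph{allowed edge}. Since $L\ge M$, the law of $Y_t$ is determined by the edge $(S_{t-1},S_t)$.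

Input processes are parametrized by stochastic matrices $Q$ supported on the allowed edges. Let $\mathcal Q$ be the set of those with a unique stationary distribution $\pi$. We call $Q$ \emph{positive} if $Q(i,j)>0$ on every allowed edge. A positive $Q$ is irreducible, so it belongs to $\mathcal Q$ and has $\pi>0$; let $\mathcal Q_+\subset\mathcal Q$ be the set of positive matrices. The chain starts with $S_0\sim\pi$, and we write $\mu(i,j)=\pi(i)Q(i,j)$. The information rate is
\[
I(Q)=\lim_{n\to\infty}\tfrac1n I(S_0^n;Y_1^n).
\]
We assume that $I$ is not constant on $\mathcal Q$. All logarithms are natural. Passing to bits multiplies $I$ and the quantity $T$ below by $1/\ln 2$ and replaces $e^{T}$ by $2^{T}$, so the iteration is the same.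

For positive $Q$, with all probabilities computed under $Q$, put
\begin{multline}\label{eq:T}
T_Q(i,j)=\lim_{n\to\infty}\frac1n\sum_{t=1}^nE\Big[\frac{P(S_{t-1}=i,S_t=j\mid Y_1^n)}{\mu(i,j)}\ln P(S_{t-1}=i,S_t=j\mid Y_1^n)\\
-\frac{P(S_{t-1}=i\mid Y_1^n)}{\pi(i)}\ln P(S_{t-1}=i\mid Y_1^n)\Big].
\end{multline}
It is part of the setting that these limits exist and are finite; Lemma~\ref{lem:T} gives a proof, and also a proof of the identity
\begin{equation}\label{eq:I}
I(Q)=\sum_{A(i,j)=1}\mu(i,j)\Big[\ln\frac1{Q(i,j)}+T_Q(i,j)\Big].
\end{equation}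
Thus $I$ is the entropy rate of the chain plus an average \emph{reward} $T_Q(i,j)\in\mathbb R$ per transition.

\subsection{The iteration}

The reward $T_Q$ in \eqref{eq:I} depends on $Q$. The iterative information maximization method freezes it. In its idealized form, in which $T$ is computed exactly rather than estimated from simulated outputs, it starts from $Q^{(1)}\in\mathcal Q_+$. Given $Q^{(\ell)}$, it computes $T^{(\ell)}=T_{Q^{(\ell)}}$ and then maximizes over $Q\in\mathcal Q$ the objective
\begin{equation}\label{eq:J}
J(Q;Q^{(\ell)})=\sum_{A(i,j)=1}\mu(i,j)\Big[\ln\frac1{Q(i,j)}+T^{(\ell)}(i,j)\Big].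
\end{equation}
This is a Perron--Frobenius problem. Let $\tilde A(i,j)=e^{T^{(\ell)}(i,j)}$ on allowed edges and $0$ elsewhere. This matrix is irreducible, so it has a simple largest eigenvalue $\rho>0$ (the Perron root) and a right eigenvector $r>0$, unique up to scaling. The update is
\begin{equation}\label{eq:update}
Q^{(\ell+1)}(i,j)=\frac{r(j)}{r(i)}\cdot\frac{\tilde A(i,j)}{\rho}.
\end{equation}
This is a positive stochastic matrix, and it attains the maximum. Indeed, substitute $T^{(\ell)}(i,j)=\ln Q^{(\ell+1)}(i,j)+\ln\rho+\ln r(i)-\ln r(j)$ into \eqref{eq:J}. The terms $\ln r(i)-\ln r(j)$ cancel on average by stationarity, and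
\[
J(Q;Q^{(\ell)})=\ln\rho-\sum_i\pi(i)\sum_jQ(i,j)\ln\frac{Q(i,j)}{Q^{(\ell+1)}(i,j)}\le\ln\rho,
\]
with equality for $Q=Q^{(\ell+1)}$. We write $\Phi:\mathcal Q_+\to\mathcal Q_+$ for the map $Q^{(\ell)}\mapsto Q^{(\ell+1)}$.

\begin{conjecture}
For a given order of the input process, the iterative information maximization method increases the information rate and converges (at least) to a local maximum.
\end{conjecture}

Here this means two things.
\begin{enumerate}
\item[(a)] $I(Q^{(\ell+1)})\ge I(Q^{(\ell)})$ for all $\ell$.
\item[(b)] For every positive start $Q^{(1)}$ outside a Lebesgue-null set, $Q^{(\ell)}$ converges to some $Q^*\in\mathcal Q$ that is a local (possibly global) maximum of $I$ on $\mathcal Q$.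
\end{enumerate}
The problem is posed in \cite{source}.

\subsection{Why one might believe it}

By \eqref{eq:I}, $J(\hat Q;\hat Q)=I(\hat Q)$. If $J(\,\cdot\,;\hat Q)\le I$ held everywhere, then $I(\Phi(\hat Q))\ge J(\Phi(\hat Q);\hat Q)\ge J(\hat Q;\hat Q)=I(\hat Q)$, which is (a). In the memoryless analogue this is exactly what happens. Let the inputs be independent with law $p$, let the channel be $w(y\mid x)$ with discrete outputs, write $p(x\mid y)$ for the posterior, and freeze $T_{\hat p}(x)=\sum_yw(y\mid x)\ln\hat p(x\mid y)$ with $\hat p>0$. Since the mutual information is $I(p)=\sum_{x,y}p(x)w(y\mid x)\ln\frac{p(x\mid y)}{p(x)}$,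
\[
\sum_xp(x)\Big[\ln\frac1{p(x)}+T_{\hat p}(x)\Big]=I(p)-\sum_yp(y)\sum_xp(x\mid y)\ln\frac{p(x\mid y)}{\hat p(x\mid y)}\le I(p).
\]

The computation uses that the law of the output given $x$ does not depend on $p$. With memory this is no longer true: the law of $Y_1^n$ given $(S_{t-1},S_t)=(i,j)$ depends on how the neighboring symbols are distributed, hence on $Q$. The reward $T_{\hat Q}(i,j)$ is measured in the environment created by $\hat Q$, and may be badly wrong in the environment created by the maximizer. The channels below are built to make this effect large.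

\subsection{Results}

Notation: $z\in e^{\pm c}a$ means $e^{-c}a\le z\le e^ca$. For $m\ge1$ let $\mathcal X=\{0,1,\dots,m\}$ and $n_*=m+1$. The symbols $1,\dots,m$ are called \emph{active}. There is never an input constraint: every symbol may be appended to every state, so $A$ is irreducible and aperiodic. Interiors are taken relative to $\mathcal Q$.

\medskip\noindent\textbf{The channel $\mathcal C_m$.} Take $M=L=1$, $S_t=X_t$ (so all pairs are allowed), and
\[
Y_t=\begin{cases}(X_{t-1},X_t)&\text{if }X_{t-1}=0\text{ or }X_t=0,\\ ?&\text{if }X_{t-1}\text{ and }X_t\text{ are both active.}\end{cases}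
\]
A $0$ opens a window through which it and its two neighbors are seen; a long run of active symbols hides its interior. Near the uniform input zeros are rare and almost everything is hidden, so zeros are strongly rewarded, and the update produces a chain in which zeros are frequent. In that chain almost everything is seen, so the rewards almost vanish, and the update maximizes little more than entropy and returns close to the uniform input.

\begin{theorem}\label{thm:main}
Let $m\ge10^5$, $\kappa=10\frac{\ln m}m$, and let $F$ be the set of stochastic $Q$ with $Q(i,j)\in e^{\pm\kappa}/n_*$ for all $i,j$. For the channel $\mathcal C_m$ there is a compact set $G\subset\mathcal Q_+$, disjoint from $F$, with $\Phi(F)\subset G$ and $\Phi(G)\subset\operatorname{int}F$. Moreover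
\[
I\le5\,\frac{\ln m}m<0.001\ \text{ on }F,\qquad I\ge0.49\ln m>5\ \text{ on }G.
\]
Hence for every $Q^{(1)}\in F$ and all $k\ge1$ we have $Q^{(2k-1)}\in F$, $Q^{(2k)}\in G$ and $I(Q^{(2k+1)})<I(Q^{(2k)})$, and $(Q^{(\ell)})$ does not converge. Both (a) and (b) are false.
\end{theorem}

The set $F$ is a neighborhood of the uniform matrix, so it has positive Lebesgue measure and cannot be discarded as exceptional in (b).

\medskip\noindent\textbf{The channel $\mathcal C_{L,m}$.} Take $M=L$, $Y_t=\,?$ if $X_{t-L},\dots,X_t$ are all active, and $Y_t=(X_{t-L},\dots,X_t)$ otherwise. Then $\mathcal C_{1,m}=\mathcal C_m$.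

\begin{theorem}\label{thm:L}
For every $L\ge1$ there are $\kappa_0>0$, $C$ and $m_0>C(L+2)$, depending only on $L$, such that the following holds for $\mathcal C_{L,m}$ with $m\ge m_0$. Let $F$ be the set of stochastic $Q$, supported on the allowed edges, with $Q(s,s')\in e^{\pm\kappa_0}/n_*$ on allowed edges. There is a compact set $G\subset\mathcal Q_+$, disjoint from $F$, with $\Phi(F)\subset G$ and $\Phi(G)\subset\operatorname{int}F$, and
\[
I\le C\,\frac{\ln m}m\ \text{ on }F,\qquad I\ge\frac{\ln m}{L+2}\ \text{ on }G.
\]
Hence (a) and (b) fail for every order $L\ge1$.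
\end{theorem}

The condition $m_0>C(L+2)$ only says that the first bound is smaller than the second for all $m\ge m_0$.

For the third result let $(F,G)$ be as in Theorem~\ref{thm:main} or~\ref{thm:L} and $Y_t$ the corresponding output. For $\varepsilon>0$ let $Y_t^\varepsilon$ be obtained from $Y_t$ by a memoryless kernel $V_\varepsilon$ (with densities), and assume that there are decoders $\psi_\varepsilon$, with values in the alphabet of $Y_t$, such that
\[
p_\varepsilon:=\max_yP(\psi_\varepsilon(Y_t^\varepsilon)\ne y\mid Y_t=y)\to0\qquad(\varepsilon\to0).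
\]
An example is $Y_t^\varepsilon=f(Y_t)+\varepsilon Z_t$ with $f$ real-valued and injective and $Z_t$ independent $N(0,1)$, decoded to the nearest point: if $d$ is the smallest gap between values of $f$, then $p_\varepsilon\le P(|Z_1|\ge d/(2\varepsilon))\to0$. This is a (nonlinear) intersymbol-interference channel with additive white Gaussian noise. Let $\Phi_\varepsilon,I_\varepsilon,T_\varepsilon$ be the objects of the noisy channel.

\begin{theorem}\label{thm:noise}
In this situation the following hold.
\begin{enumerate}
\item[(i)] $\Phi$ has a $2$-cycle: there is $Q_*\in F$ with $\Phi(Q_*)\in G$ and $\Phi^2(Q_*)=Q_*\ne\Phi(Q_*)$.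
\item[(ii)] There is $\varepsilon_0>0$ such that for every $0<\varepsilon<\varepsilon_0$ and every start in $F$ the iterates of $\Phi_\varepsilon$ do not converge, and $I_\varepsilon$ strictly decreases at every second step. So (a) and (b) fail for these noisy channels as well.
\end{enumerate}
\end{theorem}

Theorems~\ref{thm:main}, \ref{thm:L} and~\ref{thm:noise}(ii) draw their conclusions from the same observation.

\begin{lemma}[Trap]\label{lem:trap}
For a channel of the setting, with update map $\Phi$ and rate $I$, let $F,G\subset\mathcal Q_+$ be nonempty disjoint compact sets with $\Phi(F)\subset G$, $\Phi(G)\subset F$ and $\sup_FI<\inf_GI$. For every $Q^{(1)}\in F$ and $k\ge1$ we have $Q^{(2k-1)}\in F$, $Q^{(2k)}\in G$ and $I(Q^{(2k+1)})<I(Q^{(2k)})$, and $(Q^{(\ell)})$ does not converge. If $F$ has positive Lebesgue measure, both (a) and (b) fail.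
\end{lemma}

\begin{proof}
The memberships follow by induction, and the inequality follows from them. Disjoint compact sets have positive distance, so consecutive iterates stay a fixed distance apart and the sequence does not converge. Note also that $I$ is not constant.
\end{proof}

\section{Rewards as differences of uncertainties}

The first lemma holds for any channel of the setting. It rewrites $T$ in terms of two nonnegative quantities with a direct meaning. Given the output $Y_1^n$, call $-\ln P(S_{t-1}=i,S_t=j\mid Y_1^n)$, taken at the true edge $(i,j)$, the \emph{cost} of that edge, and call $-\ln P(S_{t-1}=i\mid Y_1^n)$, taken at the true state $i$, the \emph{cost} of that state. The cost vanishes when the output reveals the edge or the state. For positive $Q$ the average costs are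
\begin{align*}
\tau_{t,n}(i,j)&=E\big[-\ln P(S_{t-1}=i,S_t=j\mid Y_1^n)\,\big|\,S_{t-1}=i,S_t=j\big],\\
\sigma_{t,n}(i)&=E\big[-\ln P(S_{t-1}=i\mid Y_1^n)\,\big|\,S_{t-1}=i\big].
\end{align*}

Let $h(x)=-x\ln x$ on $[0,1]$, with $h(0)=0$; it is concave with values in $[0,1/e]$. Extend the stationary process to all times and put
\[
g_{ij}(u,v)=E\,h\big(P(S_{-1}=i,S_0=j\mid Y_{-u}^v)\big),\qquad g_i(u,v)=E\,h\big(P(S_{-1}=i\mid Y_{-u}^v)\big).
\]

\begin{lemma}\label{lem:T}
Let $Q$ be positive. The functions $g_{ij}(u,v)$ and $g_i(u,v)$ are nonincreasing in $u$ and in $v$ and tend to limits $g_{ij}$ and $g_i$ as $\min(u,v)\to\infty$. The numbers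
\[
\tau(i,j):=\frac{g_{ij}}{\mu(i,j)},\qquad\sigma(i):=\frac{g_i}{\pi(i)}
\]
are the limits of $\tau_{t,n}(i,j)$ and $\sigma_{t,n}(i)$ as $\min(t,n-t)\to\infty$, and also the limits, as $n\to\infty$, of their means over $1\le t\le n$. Moreover
\[
T_Q(i,j)=\sigma(i)-\tau(i,j),
\]
and \eqref{eq:I} holds.
\end{lemma}

In particular, a bound on $\sigma_{t,n}$ or $\tau_{t,n}$ that is valid for all $c_0<t<n-c_0$, with $c_0$ fixed, is inherited by $\sigma$ or $\tau$.

\begin{proof}
Taking conditional expectations given $Y_1^n$,
\[
E\Big[\frac{P(S_{t-1}=i,S_t=j\mid Y_1^n)}{\mu(i,j)}\ln P(S_{t-1}=i,S_t=j\mid Y_1^n)\Big]=-\tau_{t,n}(i,j),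
\]
and in the same way the vertex term in \eqref{eq:T}, with its minus sign, equals $\sigma_{t,n}(i)$. So the summand in \eqref{eq:T} is $\sigma_{t,n}(i)-\tau_{t,n}(i,j)$. The left side above is also $-\frac1{\mu(i,j)}E\,h(P(S_{t-1}=i,S_t=j\mid Y_1^n))$, so by stationarity $\mu(i,j)\tau_{t,n}(i,j)=g_{ij}(t-1,n-t)$, and likewise $\pi(i)\sigma_{t,n}(i)=g_i(t-1,n-t)$. By Jensen's inequality for the concave function $h$, conditioning on more outputs does not increase $g_{ij}$ or $g_i$: they are nonincreasing in $u$ and in $v$. Hence they tend to their infima as $\min(u,v)\to\infty$. For every $\delta>0$ all but a bounded number of indices $t\le n$ give values within $\delta$ of the limit. The remaining values lie in $[0,1/e]$, so the means over $t$ converge to the same limit.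

For \eqref{eq:I}, write $I(S_0^n;Y_1^n)=H(S_0^n)-H(S_0^n\mid Y_1^n)$. Here $H(S_0^n)=H(S_0)+n\sum\mu(i,j)\ln\frac1{Q(i,j)}$. Given $S_{t-1}$ and $Y_1^n$, the state $S_t$ is independent of the states before time $t-1$, so
\[
H(S_0^n\mid Y_1^n)=H(S_0\mid Y_1^n)+\sum_{t=1}^n\big[H(S_{t-1},S_t\mid Y_1^n)-H(S_{t-1}\mid Y_1^n)\big],
\]
and the bracket equals $\sum_{i,j}\mu(i,j)\tau_{t,n}(i,j)-\sum_i\pi(i)\sigma_{t,n}(i)=\sum_{i,j}\mu(i,j)[\tau_{t,n}(i,j)-\sigma_{t,n}(i)]$. Divide by $n$ and let $n\to\infty$.
\end{proof}

If all rewards are nearly zero and there is no input constraint, the update maximizes entropy alone, up to a small error, and must return nearly the uniform chain. We record this for every order.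

\begin{lemma}[Flat rewards]\label{lem:flat}
Assume that there is no input constraint, the alphabet has $n_*$ symbols and $L\ge1$. If $Q$ is positive and $|T_Q|\le\eta$ on all allowed edges, then all allowed entries of $\Phi(Q)$ lie in $e^{\pm(2L+2)\eta}/n_*$.
\end{lemma}

\begin{proof}
Every row of $\tilde A$ has $n_*$ nonzero entries, each in $e^{\pm\eta}$. So the row sums, and hence $\rho$, lie in $e^{\pm\eta}n_*$. Appending $L$ symbols $x_1,\dots,x_L$ to any state $s$ leads to the state $x_1\cdots x_L$. Hence $\tilde A^Lr=\rho^Lr$ reads
\[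
r(s)=\rho^{-L}\sum_{x_1,\dots,x_L}(\text{product of the $L$ entries of $\tilde A$ along the path})\;r(x_1\cdots x_L).
\]
Each product lies in $e^{\pm L\eta}$ and the numbers $r(x_1\cdots x_L)$ do not depend on $s$, so $r(s)/r(s')\in e^{\pm2L\eta}$ for all $s,s'$. Insert these bounds in \eqref{eq:update}.
\end{proof}

\section{Costs on $\mathcal C_m$, and symmetric inputs by hand}\label{sec:slice}

\subsection{Which symbols does the output hide?}

From now until Section~\ref{sec:L} the channel is $\mathcal C_m$; $j,k,x,y$ denote active symbols, and $2\le t\le n-1$. The output $Y_u$ shows whether $X_u=0$, since $Y_u=\,?$ forces $X_u$ to be active. The outputs also show every symbol adjacent to a $0$. Therefore $\sigma(0)=\tau(0,0)=\tau(0,j)=\tau(j,0)=0$ and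
\begin{equation}\label{eq:Trows}
T(0,\cdot)=0,\qquad T(j,0)=\sigma(j),\qquad T(j,k)=\sigma(j)-\tau(j,k).
\end{equation}

\emph{Cost of a state.} Let $X_{t-1}=j$. If $X_{t-2}=0$ or $X_t=0$, the symbol $X_{t-1}$ is known and its cost is $0$. If both neighbors are active, then $Y_{t-1}=Y_t=\,?$, which tells only that $X_{t-2},X_{t-1},X_t$ are active, and all other outputs are functions of the other inputs. So by the Markov property
\begin{equation}\label{eq:one}
P(X_{t-1}=j\mid X_{t-2}=x,X_t=y,Y_1^n)=\frac{Q(x,j)Q(j,y)}{\sum_{l\ge1}Q(x,l)Q(l,y)},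
\end{equation}
and $P(X_{t-1}=j\mid Y_1^n)$ is an average of such values over active $x,y$.

\emph{Cost of an edge.} Let $X_{t-1}=j$, $X_t=k$. If the \emph{outer neighbors} $X_{t-2},X_{t+1}$ are both $0$, both symbols are known and the cost is $0$. If exactly one of them is $0$, the symbol next to it is known, and the posterior of the other symbol is an average of ratios of type \eqref{eq:one}. If both are active, then $Y_{t-1}=Y_t=Y_{t+1}=\,?$ and $P(X_{t-1}=j,X_t=k\mid Y_1^n)$ is an average of ratios
\begin{equation}\label{eq:two}
\frac{Q(x,j)Q(j,k)Q(k,y)}{\sum_{a,b\ge1}Q(x,a)Q(a,b)Q(b,y)}.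
\end{equation}

\subsection{Inputs that treat all active symbols alike}

On symmetric inputs everything can be computed exactly. This is not needed for the proofs, but it shows what to expect. For $0<p,q<1$ let
\[
Q(0,0)=1-p,\quad Q(0,j)=\frac pm,\quad Q(j,0)=1-q,\quad Q(j,k)=\frac qm .
\]
Thus $p$ and $q$ are the probabilities that an active symbol follows a $0$, respectively an active symbol.

\begin{proposition}\label{prop:slice}
For such $Q$ we have $\sigma(j)=q^2\ln m$ and $\tau(j,k)=2q\ln m$, so
\begin{equation}\label{eq:sliceT}
T(0,\cdot)=0,\qquad T(j,0)=q^2\ln m,\qquad T(j,k)=(q^2-2q)\ln m .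
\end{equation}
The matrix $\Phi(Q)$ is of the same form, with
\[
q^+=f(q):=\frac{m^{(1-q)^2}}{1+mr},\qquad p^+=\frac{mr}{1+mr},
\]
where $r>0$ is the positive root of $mr^2+\big(1-m^{(1-q)^2}\big)r=m^{q^2}$. With $h_2(x)=h(x)+h(1-x)$ and $\pi(0)=\frac{1-q}{1-q+p}$,
\[
I(Q)=\pi(0)\big[h_2(p)+p\ln m\big]+(1-\pi(0))\big[h_2(q)+q(1-q)\ln m\big].
\]
\end{proposition}

\begin{proof}
The indicator process of activity is a stationary two-state Markov chain, hence reversible. So, by symmetry among the active symbols, given $X_{t-1}=j$ the next symbol is active with probability $q$, and so is the previous one, and the two are independent. All ratios \eqref{eq:one} equal $1/m$ and all ratios \eqref{eq:two} equal $1/m^2$. So the cost of $j$ is $\ln m$ if both neighbors are active and $0$ otherwise, which gives $\sigma(j)=q^2\ln m$. The cost of $(j,k)$ is $\ln m$ times the number of active outer neighbors, which gives $\tau(j,k)=2q\ln m$.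

By symmetry the Perron vector is $r(0)=1$, $r(j)=r$. Row $0$ of the eigenvalue equation gives $\rho=1+mr$, and row $j$ gives $\rho r=m^{q^2}+m\cdot m^{q^2-2q}r=m^{q^2}+m^{(1-q)^2}r$. This is the quadratic equation for $r$. By \eqref{eq:update}, $q^+=m\cdot m^{q^2-2q}/\rho$ and $p^+=mr/\rho$. Finally, \eqref{eq:I} with \eqref{eq:sliceT} gives the formula for $I$: the row of an active symbol contributes $h_2(q)+q\ln m+(1-q)q^2\ln m+q(q^2-2q)\ln m=h_2(q)+(q-q^2)\ln m$.
\end{proof}

The formula for $f$ extends continuously to $[0,1]$. At both ends the quadratic equation has the root $r=1$: for $q=1$ it reads $mr^2=m$, and for $q=0$ it reads $mr^2+(1-m)r=1$. Hence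
\[
f(1)=\frac1{m+1},\qquad f(0)=\frac m{m+1}:
\]
for large $m$ the update nearly interchanges the two ends. The uniform input has $p=q=\frac m{m+1}$, close to $q=1$. There active symbols are almost always hidden, $T(j,0)\approx\ln m$ and $T(j,k)\approx-\ln m$, and the update answers with $q^+\approx\frac1m$, $p^+\approx1$, which is essentially the alternation of $0$ with an active symbol. In this new environment almost every active symbol has a $0$ next to it. Almost everything is decodable, all rewards are nearly $0$, and the update returns nearly the uniform chain, which hides almost everything again.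

The information rates differ enormously. At $p=q=\frac m{m+1}$ the formula for $I$ is of order $\frac{\ln m}m$; at $p=\frac m{m+1}$, $q=\frac1{m+1}$ we have $\pi(0)=\frac12$ and $I\ge\frac12\,\frac{m}{m+1}\ln m$. At the return step, the objective $J$ predicts about $\ln(m+1)$ for a chain whose true rate is of order $\frac{\ln m}m$: the frozen objective is not a lower bound for $I$.

Symmetric inputs form a null set, so by themselves they cannot refute (b). We must show that the alternation persists for every input near the uniform one.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}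

The update and the posteriors \eqref{eq:one}, \eqref{eq:two} are built from products and ratios, so we measure all deviations multiplicatively. Two facts close the loop. Going from $F$ to $G$, errors grow, but only by a constant factor. Going from $G$ to $F$, the deviation is forgotten: for \emph{any} $Q$ with the rough shape found in Section~\ref{sec:slice}, the rewards are at most a constant times $\frac{\ln m}m$.

Put $\omega=105\frac{\ln m}m$. Since $\frac{\ln x}x$ decreases for $x>e$, for $m\ge10^5$
\[
\ln m\ge11.51,\quad\frac{\ln m}m\le1.1513\cdot10^{-4},\quad\kappa\le1.152\cdot10^{-3},\quad e^{3\kappa}\le1.0035,\quad\omega\le0.0121.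
\]

\subsection{Rewards on $F$}

Let $Q\in F$. The ratios \eqref{eq:one} lie in $e^{\pm4\kappa}/m$ and the ratios \eqref{eq:two} in $e^{\pm6\kappa}/m^2$. From $\pi(i)=\sum_k\pi(k)Q(k,i)$ we get $\pi(i)\in e^{\pm\kappa}/n_*$. Hence
\[
P(X_t=0\mid X_{t-1}=j)\le\frac{e^\kappa}{n_*},\qquad P(X_{t-2}=0\mid X_{t-1}=j)=\frac{\pi(0)Q(0,j)}{\pi(j)}\le\frac{e^{3\kappa}}{n_*}.
\]
So, given $X_{t-1}=j$, both neighbors are active except with probability at most $2e^{3\kappa}/n_*$. Given $(X_{t-1},X_t)=(j,k)$, the same bound holds for the two outer neighbors, by the Markov property. Put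
\[
\theta=\frac{2e^{3\kappa}}{n_*}\ln m\le2.007\,\frac{\ln m}m .
\]
The cost of an active state is at most $\ln m+4\kappa$ always and at least $\ln m-4\kappa$ if both neighbors are active. The cost of an edge $(j,k)$ is at most $2\ln m+6\kappa$ always and at least $2\ln m-6\kappa$ if both outer neighbors are active. Therefore
\[
\ln m-4\kappa-\theta\le\sigma(j)\le\ln m+4\kappa,\qquad2\ln m-6\kappa-2\theta\le\tau(j,k)\le2\ln m+6\kappa .
\]
Since $10\kappa+2\theta\le104.02\frac{\ln m}m<\omega$, \eqref{eq:Trows} gives
\begin{equation}\label{eq:TF}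
T(0,\cdot)=0,\qquad|T(j,0)-\ln m|\le\omega,\qquad|T(j,k)+\ln m|\le\omega .
\end{equation}

\subsection{$\Phi(F)\subset G$}

Section~\ref{sec:slice} suggests $Q(j,k)\approx m^{-2}$ and $Q(0,\cdot)\approx m^{-1}$. Let $G$ be the set of stochastic $Q$ such that, for all active $j,k$,
\[
\frac{e^{-4\omega}}{m(m+1)}\le Q(j,k)\le\frac{e^{4\omega}}{m^2},\qquad\frac{e^{-3\omega}}{m+1}\le Q(0,j)\le\frac{e^{2\omega}}m,\qquad\frac{e^{-\omega}}{m+1}\le Q(0,0)\le\frac{e^{2\omega}}m .
\]
On $G$ we have $Q(j,0)\ge1-e^{4\omega}/m>0$, while on $F$ we have $Q(j,0)\le e^\kappa/n_*$. So $G$ is a compact set of positive matrices disjoint from $F$.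

Let $Q\in F$ and $Q^+=\Phi(Q)$. By \eqref{eq:TF}, $\tilde A(0,\cdot)=1$, $\tilde A(j,0)\in e^{\pm\omega}m$ and $\tilde A(j,k)\in e^{\pm\omega}/m$. Normalize $r(0)=1$ and put $s=\sum_{j\ge1}r(j)$. Row $0$ gives $\rho=1+s$. Row $j$ gives $\rho\,r(j)\in e^{\pm\omega}(m+s/m)$, that is,
\[
r(j)\in e^{\pm\omega}v,\qquad v=\frac{m+s/m}{1+s}.
\]
Summing over $j$ gives $s(1+s)\in e^{\pm\omega}(m^2+s)$. If the factor $e^{\pm\omega}$ were absent, this would force $s=m$. In general $s\in e^{\pm\omega}m$, as we now check.

\emph{Upper bound.} The function $\gamma(z)=z^2-(e^\omega-1)z$ satisfies $\gamma(s)\le e^\omega m^2$. It is increasing for $z>(e^\omega-1)/2$, and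
\[
\gamma(e^\omega m)=e^\omega m\big(e^\omega(m-1)+1\big)\ge e^\omega m^2 .
\]
Hence $s\le e^\omega m$.

\emph{Lower bound.} The function $\hat\gamma(z)=z^2+(1-e^{-\omega})z$ is increasing for $z>0$ and satisfies $\hat\gamma(s)\ge e^{-\omega}m^2$. Moreover
\[
\hat\gamma(e^{-\omega}m)=e^{-\omega}m\big(e^{-\omega}(m-1)+1\big)\le e^{-\omega}m^2 .
\]
Hence $s\ge e^{-\omega}m$.

Summing $r(j)\in e^{\pm\omega}v$ also gives $s\in e^{\pm\omega}mv$. So $r(j)\in e^{\pm2\omega}s/m$ and $r(k)/r(j)\in e^{\pm2\omega}$. We insert these bounds in \eqref{eq:update}, using $1+e^\omega m\le e^\omega(m+1)$.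
\begin{itemize}
\item $Q^+(0,0)=\frac1{1+s}$ is at least $\frac1{1+e^\omega m}\ge\frac{e^{-\omega}}{m+1}$ and at most $\frac1s\le\frac{e^\omega}m$.
\item $Q^+(0,j)=\frac{r(j)}{1+s}\le\frac{e^{2\omega}}m$. Since $\frac s{1+s}\ge\frac m{m+e^\omega}\ge e^{-\omega}\frac m{m+1}$, also $Q^+(0,j)\ge\frac{e^{-2\omega}}m\cdot\frac s{1+s}\ge\frac{e^{-3\omega}}{m+1}$.
\item $Q^+(j,k)=\frac{r(k)}{r(j)}\cdot\frac{\tilde A(j,k)}{1+s}$ is at most $\frac{e^{3\omega}}{m\cdot e^{-\omega}m}=\frac{e^{4\omega}}{m^2}$ and at least $\frac{e^{-3\omega}}{m(1+e^\omega m)}\ge\frac{e^{-4\omega}}{m(m+1)}$.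
\end{itemize}
So $\Phi(F)\subset G$.

\subsection{Rewards on $G$}

Let $Q\in G$. We show that both neighbors of an active symbol are likely to be $0$. Put $\delta=1.05/m$, so $\delta\ge e^{4\omega}/m$ and
\[
P(X_t\ne0\mid X_{t-1}=j)\le\delta .
\]
For the previous symbol we need $\pi$. From $\pi(0)\ge(1-\pi(0))(1-\delta)$ we get
\begin{equation}\label{eq:pi0}
\frac{1-\pi(0)}{\pi(0)}\le\frac1{1-\delta},\qquad\pi(0)\ge\frac{1-\delta}{2-\delta}\ge\frac12-\frac1m .
\end{equation}
Since $\pi(j)\ge\pi(0)Q(0,j)$,
\[
P(X_{t-2}\ne0\mid X_{t-1}=j)\le\frac{\sum_{k\ge1}\pi(k)Q(k,j)}{\pi(0)Q(0,j)}\le\frac{e^{4\omega}m^{-2}}{(1-\delta)\,e^{-3\omega}/(m+1)}\le\frac{1.09}m=:p^* ,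
\]
because $e^{7\omega}\le1.0885$.

When symbols are hidden, their cost is still of order $\ln m$. Any two entries between active symbols have ratio at most $e^\chi$, where $\chi=8\omega+\ln(1+\frac1m)\le0.097$. Hence the ratios \eqref{eq:one} are at least $e^{-2\chi}/m$ and the ratios \eqref{eq:two} at least $e^{-3\chi}/m^2$. Put $\ell_m=\ln m+2\chi\le1.017\ln m$. Given $X_{t-1}=j$ the two neighbors are independent, and the cost is nonzero only if both are active, so $0\le\sigma(j)\le\delta p^*\ell_m$. Given $(X_{t-1},X_t)=(j,k)$, the cost is at most $\ell_m$ times the number of active outer neighbors; for two of them this holds because $2\ln m+3\chi\le2\ell_m$. Hence $0\le\tau(j,k)\le(\delta+p^*)\ell_m$. By \eqref{eq:Trows},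
\begin{equation}\label{eq:TG}
|T(i,j)|\le\eta:=(\delta+p^*)\ell_m\le2.14\cdot1.017\,\frac{\ln m}m\le2.18\,\frac{\ln m}m\qquad\text{for all states }i,j.
\end{equation}

\subsection{$\Phi(G)\subset\operatorname{int}F$}

By \eqref{eq:TG} and Lemma~\ref{lem:flat} with $L=1$, all entries of $\Phi(Q)$, $Q\in G$, lie in $e^{\pm4\eta}/n_*$. Since $4\eta\le8.72\frac{\ln m}m<\kappa$, the defining inequalities of $F$ hold strictly.

\subsection{Information rates}

\emph{On $F$.} The channel is deterministic, so $I(S_0^n;Y_1^n)=H(Y_1^n)\le nH(Y_1)$ and $I\le H(Y_1)$. Let $\zeta=P(Y_1\ne{?})\le2\pi(0)\le2e^\kappa/n_*\le2.01/m$. There are $2m+1$ outputs other than $?$, and $h(1-\zeta)\le\zeta$, so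
\[
H(Y_1)\le\zeta\ln\frac1\zeta+\zeta+\zeta\ln(2m+1).
\]
The right side has derivative $\ln\frac1\zeta+\ln(2m+1)>0$ on $(0,1)$, so we may insert $\zeta=2.01/m$. Since $(2m+1)/2.01\le m$,
\[
I\le\frac{2.01}m(2\ln m+1)\le5\,\frac{\ln m}m\le5.76\cdot10^{-4}<0.001 .
\]

\emph{On $G$.} In \eqref{eq:I} we keep the entropy of row $0$ only and use $T\ge-\eta$. All entries of row $0$ are at most $e^{2\omega}/m$, so its entropy is at least $\ln m-2\omega\ge\ln m-0.025$. With \eqref{eq:pi0} and $\eta\le0.001$,
\[
I\ge\Big(\frac12-\frac1m\Big)(\ln m-0.025)-0.001\ge0.49\ln m\ge5.6>5 ;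
\]
the second inequality holds because $0.01\ln m\ge0.115$ exceeds $\frac{\ln m}m+0.0125+0.001$.

Lemma~\ref{lem:trap} completes the proof of Theorem~\ref{thm:main}. \qed

\section{Every order: proof of Theorem~\ref{thm:L}}\label{sec:L}

The plan is the same. New is that a state consists of $L$ symbols, so an all-active state near the uniform input has cost about $L\ln m$, and jumping to $0$ from it is rewarded by about $L\ln m$. The Perron problem then has $L+1$ relevant levels, and its solution has entries on several polynomial scales. We therefore give up explicit constants. Throughout, $C,c>0$ depend only on $L$ and may change from line to line unless numbered; $a\asymp b$ means $cb\le a\le Cb$; $m$ is large depending on $L$; and $4L<t<n-4L$. We write $s\to x$ for the transition that appends the symbol $x$ to the state $s$, and $Q(s\to x)$, $T(s\to x)$, $\tilde A(s\to x)$ accordingly.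

\subsection{Hidden symbols}

We consider positions $u$ near $t$, so that all outputs mentioned belong to $Y=Y_1^n$. If $X_w=0$ and $|u-w|\le L$, some window of $L+1$ consecutive symbols contains both $u$ and $w$; its output is not $?$, so it shows $X_u$. If there is no such $w$, then $X_{u-L},\dots,X_{u+L}$ are all active and all outputs involving $X_u$, namely $Y_u,\dots,Y_{u+L}$, are $?$. We call $X_u$ \emph{hidden} in this case. So $X_u$ is hidden if and only if $Y_u,\dots,Y_{u+L}$ are all $?$. Let $W$ be the window $X_{t-L}^{t-1}$ (for the state $S_{t-1}$) or $X_{t-L}^t$ (for the edge $(S_{t-1},S_t)$), so $L\le|W|\le L+1$, and let $U\subset W$ be its set of hidden positions. The output determines $U$.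

\emph{Posterior of $W$.} Fix $Y$ and the inputs outside $W$. The fillings of $W$ compatible with them are exactly those with arbitrary active symbols on $U$ and the known values elsewhere. Indeed, the values off $U$ are known, and $Y_u=\,?$ for $u\in U$ forces $X_u$ to be active. Conversely, changing active symbols on $U$ into other active symbols affects only outputs that are $?$, and leaves them $?$. The conditional probabilities of the $m^{|U|}$ fillings are proportional to the products of the probabilities of the transitions into the positions from the beginning of $W$ up to $L$ positions after its end, which are $|W|+L\le2L+1$ factors. The posterior probability of the true filling, written $P(W\mid Y)$, is an average of its conditional probabilities over the outside inputs.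

We shall use three facts.
\begin{enumerate}
\item[(H1)] If $W$ contains a $0$, then $U=\emptyset$, since every position of $W$ is within distance $L$ of that $0$.
\item[(H2)] If $W$ and the $L$ symbols on each side of it are active, then $U=W$.
\item[(H3)] If $U\ne\emptyset$, then $W$ is all active and the symbol just before or just after $W$ is active. Indeed, for $u\in U$ the symbols $X_{u-L}^{u+L}$ are active; this run contains $W$ and has $2L+1>L+1\ge|W|$ symbols.
\end{enumerate}

\subsection{Rewards on $F$}

Let $Q\in F$ with $2(L+1)\kappa_0\le1$. Two products of the same number, at most $2L+1$, of transition probabilities have a ratio in $e^{\pm2(2L+1)\kappa_0}$, so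
\[
\big|-\ln P(W\mid Y)-|U|\ln m\big|\le(4L+2)\kappa_0\le6L\kappa_0 .
\]
Given all other inputs, the probabilities of the values of a symbol $X_u$ are proportional to products of $L+1$ transition probabilities. So $X_u=0$ has conditional probability at most $e^{2(L+1)\kappa_0}/n_*\le e/n_*$. By (H2) and a union bound over $2L$ symbols, $P(U\ne W\mid W)\le C/m$ for every all-active $W$. When $U\ne W$, the cost still lies between $0$ and $|W|\ln m+6L\kappa_0$. Hence an all-active window has expected cost $|W|\ln m$ up to an error $C(\kappa_0+\frac{\ln m}m)$, and a window containing $0$ has cost $0$ by (H1). Therefore there is $C_1$, not depending on $\kappa_0$, such that with $\omega=C_1(\kappa_0+\frac{\ln m}m)$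
\begin{itemize}
\item $T(s\to x)=0$ if $s$ contains a $0$;
\item $|T(s\to0)-L\ln m|\le\omega$ and $|T(s\to x)+\ln m|\le\omega$ ($x$ active) if $s$ is all active.
\end{itemize}
Fix $\kappa_0=\min\{\frac1{2(L+1)},\frac1{2C_1}\}$. Then $\omega\le1$ for large $m$.

\subsection{The Perron problem}

Let $a(s)\in\{0,\dots,L\}$ be the number of trailing active symbols of $s$; so $a(s)=L$ means all active. Up to factors $e^{\pm\omega}$, the weight $\tilde A(s\to x)$ equals $1$ if $a(s)<L$, $m^L$ if $a(s)=L$ and $x=0$, and $m^{-1}$ if $a(s)=L$ and $x$ is active. Moreover, appending $x$ changes $a$ to $0$ if $x=0$ and to $\min(a+1,L)$ otherwise. So up to $e^{\pm L\omega}$ the product of the $L$ weights along the path that appends $x_1,\dots,x_L$ to $s$ depends on $s$ only through $a(s)$. As in the proof of Lemma~\ref{lem:flat}, $r(s)=\rho^{-L}\sum(\text{product})\,r(x_1\cdots x_L)$ gives $r(s)/r(s')\in e^{\pm2L\omega}$ whenever $a(s)=a(s')$. Choose one state for each value $a$, let $r_a$ be its entry, and normalize $r_0=1$. The eigenvalue equation becomes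
\begin{equation}\label{eq:levels}
\rho\,r_a\asymp1+m\,r_{a+1}\quad(0\le a<L),\qquad\rho\,r_L=\alpha m^L+\alpha'r_L,\quad\alpha,\alpha'\asymp1 .
\end{equation}
Put
\[
\beta=\frac{2L}{L+1}\in[1,2),\qquad\text{so}\qquad\beta-1=\frac{L-1}{L+1},\quad L-\beta=L(\beta-1).
\]

\emph{Claim: $\rho\asymp m^\beta$ and $r_a\asymp m^{a(\beta-1)}$ for $0\le a\le L$.} By \eqref{eq:levels}, $r_L\ge cm^L/\rho$ and $r_a\ge c\frac m\rho r_{a+1}$. Hence $1=r_0\ge cm^{2L}/\rho^{L+1}$, that is, $\rho\ge cm^\beta$. In particular $m/\rho\le C$, and $\rho\ge2\alpha'$ for large $m$, so $r_L\asymp m^L/\rho$. Iterating $r_a\asymp\frac1\rho+\frac m\rho r_{a+1}$,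
\begin{equation}\label{eq:ra}
r_a\asymp\sum_{i=0}^{L-1-a}\Big(\frac m\rho\Big)^i\frac1\rho+\Big(\frac m\rho\Big)^{L-a}\frac{m^L}\rho ,
\end{equation}
where the sum is at most $C/\rho$. For $a=0$ the left side is $1$, and $C/\rho\to0$; so $m^{2L}/\rho^{L+1}\asymp1$ and $\rho\asymp m^\beta$. Now the last term of \eqref{eq:ra} is $\asymp m^{(1-\beta)(L-a)+L-\beta}=m^{a(\beta-1)}\ge1$, and it dominates the sum. This proves the claim.

By \eqref{eq:update}, for $Q^+\in\Phi(F)$:
\begin{itemize}
\item if $s$ contains a $0$ and $a=a(s)<L$, then $Q^+(s\to x)\asymp\frac{r_{a+1}}{r_a\rho}\asymp\frac1m$ for $x$ active, and $Q^+(s\to0)\asymp\frac1{r_a\rho}\asymp m^{-\beta-a(\beta-1)}$. Since $1\le\beta+a(\beta-1)<L+1$, the latter lies in $[m^{-L-4},C/m]$;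
\item if $s$ is all active, then $Q^+(s\to x)\asymp\frac1{m\rho}\asymp m^{-1-\beta}$ for $x$ active, where $1+\beta<3$, and hence $Q^+(s\to0)\ge1-Cm^{-\beta}$.
\end{itemize}
Thus for a suitable constant $C_2$ and all large $m$ we have $\Phi(F)\subset G$, where $G$ is the set of stochastic $Q$ supported on the allowed edges for which all allowed entries are at least $m^{-L-4}$ and
\begin{itemize}
\item if $s$ contains a $0$: $\frac1{C_2m}\le Q(s\to x)\le\frac{C_2}m$ for $x$ active, and $Q(s\to0)\le\frac{C_2}m$;
\item if $s$ is all active: $Q(s\to x)\le C_2m^{-1-\beta}$ for $x$ active.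
\end{itemize}
The set $G$ is compact and consists of positive matrices. It is disjoint from $F$: for all-active $s$, $Q(s\to0)\ge1-C_2m^{-\beta}$ on $G$ but $Q(s\to0)\le e^{\kappa_0}/n_*$ on $F$. As a chain, $Q\in G$ essentially runs through the pattern of one $0$ followed by $L$ active symbols, in which nothing is hidden.

\subsection{Rewards on $G$}

Let $Q\in G$. If $U=\emptyset$, the cost of $W$ is $0$. In general, the product of at most $2L+1$ transition probabilities attached to a filling is at least $m^{-(2L+1)(L+4)}$. The sum of these products over all fillings is at most $1$: the products of the first $|W|$ factors sum to at most $1$, and the remaining factors are at most $1$. So $-\ln P(W\mid Y)\le C\ln m\cdot\mathbf 1\{U\ne\emptyset\}$, and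
\[
\sigma,\tau\le C\ln m\cdot P(U\ne\emptyset\mid W).
\]
By (H3) this vanishes unless $W$ is all active, and then it suffices to bound the probabilities that the symbol after or before $W$ is active.

\emph{Next symbol.} The last $L$ symbols of $W$ form an all-active state, so the next symbol is active with probability at most $m\cdot C_2m^{-1-\beta}=C_2m^{-\beta}$.

\emph{Previous symbol.} Let $x_1,\dots,x_L$ be the first $L$ symbols of $W$ and $v=(x_1,\dots,x_{L-1})$, which is empty if $L=1$. By the Markov property the law of the previous symbol given $W$ depends only on the state $(x_1,\dots,x_L)$. Since $\pi(x_1\cdots x_L)\ge\pi(0,v)\,Q((0,v)\to x_L)\ge\pi(0,v)\frac1{C_2m}$,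
\[
P(\text{previous symbol active}\mid W)=\frac{\sum_{x_0\ge1}\pi(x_0,v)\,Q((x_0,v)\to x_L)}{\pi(x_1\cdots x_L)}\le\frac{C_2m^{-1-\beta}\sum_{x_0\ge1}\pi(x_0,v)}{\pi(0,v)/(C_2m)} .
\]
Every transition into a given active symbol has probability at most $C_2/m$, so $\pi(x_0,v)\le(C_2/m)^L$ for active $x_0$, and the sum is at most $Cm^{1-L}$. For the denominator, among $L+1$ consecutive symbols a $0$ occurs with probability at least $1-C_2m^{-\beta}$: if the first $L$ are active, the next is $0$ with at least this probability. So
\begin{equation}\label{eq:zero}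
P(X_0=0)\ge\frac{1-C_2m^{-\beta}}{L+1}.
\end{equation}
After a $0$, the states to which $x_1,\dots,x_{L-1}$ are appended all contain that $0$. So $\pi(0,v)\ge P(X_0=0)(C_2m)^{-(L-1)}\ge cm^{1-L}$. Altogether the previous symbol is active with probability at most $Cm^{-1-\beta}\cdot m^{1-L}\cdot m\cdot m^{L-1}=Cm^{-\beta}$.

Hence $|T|\le\eta:=Cm^{-\beta}\ln m$ on all allowed edges.

\subsection{Return to $F$, and information rates}

By Lemma~\ref{lem:flat} the allowed entries of $\Phi(Q)$, $Q\in G$, lie in $e^{\pm(2L+2)\eta}/n_*$. For large $m$ we have $(2L+2)\eta<\kappa_0$, because $\beta\ge1$. So $\Phi(G)\subset\operatorname{int}F$.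

On $F$, $\zeta=P(Y_1\ne{?})\le(L+1)P(X_0=0)\le(L+1)e^{\kappa_0}/n_*\le C/m$, and there are at most $n_*^{L+1}$ outputs other than $?$. As in Section~\ref{sec:proof}, $I\le H(Y_1)\le\zeta\ln\frac1\zeta+\zeta+\zeta(L+1)\ln n_*$. This is increasing in $\zeta\in(0,1)$, so $I\le C\frac{\ln m}m$.

On $G$, the rows of states containing a $0$ have entries at most $C_2/m$, hence entropy at least $\ln(m/C_2)$, and such states have total probability at least $P(X_0=0)$. By \eqref{eq:I} and \eqref{eq:zero},
\[
I\ge P(X_0=0)\ln\frac m{C_2}-\eta\ge\frac{1-C_2m^{-\beta}}{L+1}\ln\frac m{C_2}-\eta\ge\frac{\ln m}{L+2}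
\]
for large $m$. Finally enlarge $m_0$ so that $m_0>C(L+2)$ for the constant $C$ of the bound on $F$; then $\max_F I\le C\frac{\ln m}m<\frac{\ln m}{L+2}\le\inf_GI$ fails for no $m\ge m_0$ with the maximum read as a supremum. Since $F$ is a neighborhood of the uniform matrix, Lemma~\ref{lem:trap} completes the proof of Theorem~\ref{thm:L}. \qed

\section{Cycles and noise: proof of Theorem~\ref{thm:noise}}

Both parts rest on continuity: of $\Phi$ in $Q$ for the fixed-point argument, and of $\Phi_\varepsilon$ as $\varepsilon\to0$, uniformly in $Q$, for the noise. The difficulty is that $T$ is a limit over growing blocks. It is resolved by the zeros: a $0$ shows the complete trellis state, so the posterior of an edge depends only on the outputs between two zeros around it.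

Let $K\subset\mathcal Q_+$ be compact, and let $c>0$ be the smallest allowed entry of matrices in $K$. Write $g_Q(u,v)$ for $g_{ij}(u,v)$ or $g_i(u,v)$ of Lemma~\ref{lem:T}, computed under $Q$, and $g_Q$ for its limit. Write $g^\varepsilon_Q(u,v)$ and $g_Q^\varepsilon$ for the same quantities with $Y^\varepsilon$ in place of $Y$.

\subsection{Continuity of $T$, $\Phi$ and $I$}

If $X_a=0$, then $Y_a=(X_{a-L},\dots,X_a)$ shows this and shows $S_a$. Let $A_N$ be the event that zeros occur at some time in $[-N,-1]$ and at some time in $[1,N]$. It is determined by $Y_{-N}^N$, and $P(A_N^c)\le2(1-c)^N$, because every symbol is $0$ with conditional probability at least $c$ given the past. On $A_N$ let $a$ be the last zero in $[-N,-1]$ and $b$ the first in $[1,N]$; these times and the states $S_a,S_b$ are read off from $Y_{-N}^N$. Since the states form a Markov chain and each output depends on one edge, for fixed times $a<b$ the variables $(S_t,Y_t)_{a<t\le b}$ are, given $S_a$ and $S_b$, independent of $(Y_t)_{t\le a}$ and $(Y_t)_{t>b}$. Since $a\le-1<0<b$, it follows that for every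 $N'\ge N$, on $A_N$, the posteriors of $(S_{-1},S_0)$ and of $S_{-1}$ given $Y_{-N'}^{N'}$ depend only on $a$, $b$, $S_a$, $S_b$, $Y_{a+1}^b$; they are the same for all $N'\ge N$. As $0\le h\le1/e$, letting $N'\to\infty$ gives
\begin{equation}\label{eq:tail}
0\le g_Q(N,N)-g_Q\le2(1-c)^N\qquad(Q\in K).
\end{equation}
For an edge,
\[
g_Q(N,N)=\sum_y\varphi\big(P(S_{-1}=i,S_0=j,Y_{-N}^N=y),\,P(Y_{-N}^N=y)\big),\qquad\varphi(z,w)=-z\ln\frac zw,
\]
with $\varphi(0,w)=0$. The function $\varphi$ is continuous on $0\le z\le w$, also at the origin, because $0\le\varphi(z,w)=w\,h(z/w)\le w/e$ for $w>0$. The probabilities are finite sums of products of $\pi$ and entries of $Q$, and $\pi$ is continuous in $Q\in\mathcal Q_+$, so they are continuous in $Q$. Hence $g_Q(N,N)$ is continuous on $K$, and by \eqref{eq:tail} so is its uniform limit $g_Q$. The same holds for vertices, with $P(S_{-1}=i,Y_{-N}^N=y)$ as the first argument of $\varphi$. Since $K$ was arbitrary, Lemma~\ref{lem:T} shows that $T_Q(i,j)=\frac{g_i}{\pi(i)}-\frac{g_{ij}}{\mu(i,j)}$ is continuous on $\mathcal Q_+$. The Perron root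 and the normalized Perron vector of an irreducible matrix depend continuously on the matrix, so $\Phi$ is continuous; by \eqref{eq:I}, so is $I$.

\subsection{A $2$-cycle}

The set $F$ is compact and convex, and $\Phi^2$ maps $F$ continuously into $F$. By Brouwer's fixed point theorem there is $Q_*\in F$ with $\Phi^2(Q_*)=Q_*$. Since $\Phi(Q_*)\in G$ and $G\cap F=\emptyset$, $\Phi(Q_*)\ne Q_*$. This proves (i).

\subsection{Small noise}

\emph{$T_\varepsilon\to T$ uniformly on $K$.} Given $Y_{-u}^v$, the noisy block $(Y^\varepsilon)_{-u}^v$ is independent of the states, so the posterior of an edge or state given $(Y^\varepsilon)_{-u}^v$ is the conditional expectation, given $(Y^\varepsilon)_{-u}^v$, of its posterior given $Y_{-u}^v$. By Jensen's inequality, $g_Q^\varepsilon(u,v)\ge g_Q(u,v)$, hence $g_Q^\varepsilon\ge g_Q$.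

For the converse put $\hat Y_t=\psi_\varepsilon(Y_t^\varepsilon)$. Lemma~\ref{lem:T} for the noisy channel, and Jensen's inequality applied to the function $\hat Y_{-N}^N$ of $(Y^\varepsilon)_{-N}^N$, give
\[
g_Q^\varepsilon\le g_Q^\varepsilon(N,N)\le E\,h\big(P(S_{-1}=i,S_0=j\mid\hat Y_{-N}^N)\big)
\]
in the edge case. The laws of $(S_{-1},S_0,\hat Y_{-N}^N)$ and $(S_{-1},S_0,Y_{-N}^N)$ differ in total variation by at most $P(\hat Y_{-N}^N\ne Y_{-N}^N)\le(2N+1)p_\varepsilon$. The right side above is the functional $\sum_y\varphi$ of the first law, and $g_Q(N,N)$ is the same functional of the second; this functional is uniformly continuous on the compact simplex of joint laws. So, by \eqref{eq:tail},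
\[
\limsup_{\varepsilon\to0}\,\sup_{Q\in K}(g_Q^\varepsilon-g_Q)\le2(1-c)^N\qquad\text{for every }N,
\]
and the left side is $0$. The vertex case is identical with $P(S_{-1}=i\mid\cdot)$. As $\pi$ and $\mu$ are bounded below on $K$, $T_\varepsilon\to T$ uniformly on $K$. Then $I_\varepsilon\to I$ uniformly on $K$, since $|I_\varepsilon-I|\le\max|T_\varepsilon-T|$ by \eqref{eq:I}. Also $\Phi_\varepsilon\to\Phi$ uniformly on $K$: the update \eqref{eq:update} is a continuous function of the reward matrix, hence uniformly continuous on bounded sets of reward matrices, and $T$ is bounded on $K$.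

\emph{Conclusion.} By continuity and compactness, $\Phi(G)\subset\operatorname{int}F$ and $\max_FI<\min_GI$ imply that $G$ has a compact neighborhood $G^+$ in $\mathcal Q_+$, disjoint from $F$, with $\Phi(G^+)\subset\operatorname{int}F$ and $\min_{G^+}I>\max_FI$. Apply uniform convergence with $K=F\cup G^+$. The compact set $\Phi(F)\subset G$ lies in the interior of $G^+$, and the compact set $\Phi(G^+)$ lies in the interior of $F$. So for all sufficiently small $\varepsilon$
\[
\Phi_\varepsilon(F)\subset G^+,\qquad\Phi_\varepsilon(G^+)\subset F,\qquad\inf_{G^+}I_\varepsilon>\sup_FI_\varepsilon .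
\]
Since $F$ has positive Lebesgue measure, Lemma~\ref{lem:trap}, applied to the noisy channel and the pair $(F,G^+)$, gives (ii). \qed

\begin{remark}
The strict inclusion $\Phi(G)\subset\operatorname{int}F$ in Theorems~\ref{thm:main} and~\ref{thm:L} is used only in the proof of Theorem~\ref{thm:noise}(ii). It provides the margin on the return to $F$ that absorbs the small perturbation $\Phi_\varepsilon$ of $\Phi$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Computing Information Rates of Finite-State Models with Application to Magnetic Recording}, \url{http://images.google.de/url?q=https://www.research-collection.ethz.ch/bitstream/handle/20.500.11850/147360/eth-26368-02.pdf&sa=U&ved=2ahUKEwi8w9vnouSFAxX4KEQIHYjtAucQr4kDegQIEhAB&usg=AOvVaw2d9QKdoZjbVYbFXYnwspxc}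
\end{thebibliography}

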